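# Spanning closed trails in semicomplete digraphs after deleting arcs

## 1. Trails that start at a missed vertex, and two moves on them

All digraphs are finite, have at least two vertices and have no loops. In this section and in Theorem 1 parallel arcs are allowed and count as distinct arcs. A *trail* is a walk that repeats no arc; vertices may repeat. A closed trail may be trivial, that is, a single vertex.

Here is the object of the whole talk. Let $H=(V,A(H))$ be a digraph and let $F$ be a closed trail in $H$, regarded as a subdigraph. Put $X=V(F)$ and $W=V\setminus X$, and let $w\in W$ be a vertex that $F$ misses. Let $L\subseteq A(F)$ be a set of arcs that we promise never to give up. On a first reading take $L=\emptyset$ and skip every mention of $L$; the conjecture of this talk needs only that case.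

**Definition (state).** A *state* is a pair $(T,v)$ with $v\ne w$, where $T\supseteq L$ is the arc set of a trail of $H$ that goes from $w$ to $v$ and visits all of $X\cup\{w\}$. We call $v$ the *end* of the state.

Only the arc set $T$ and the end $v$ are recorded, not the order in which $T$ is traversed. We start from certain states and change them by two moves.

- *Initial states.* Let $P$ be a path from $w$ to some $a\in X$ whose vertices other than $a$ all lie in $W$. Then $(A(P)\cup A(F),a)$ is a state: follow $P$, then run once around $F$ from $a$ back to $a$. No arc is repeated, since arcs of $P$ have tails in $W$ and arcs of $F$ have tails in $X$.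
- *Extension.* If $vx\in A(H)\setminus T$ and $x\neq w$, pass from $(T,v)$ to $(T\cup\{vx\},x)$.
- *Retraction.* If $uv\in T\setminus L$, and $T\setminus\{uv\}$ is the arc set of a trail from $w$ to $u$ visiting all of $X\cup\{w\}$, and $u\ne w$, pass from $(T,v)$ to $(T\setminus\{uv\},u)$. We then say that retraction along $uv$ is *allowed*.

Both moves produce states. A state is *reachable* if it arises from an initial state by finitely many moves. Finally, let $R$ be the set of vertices reachable from $w$ in $H[W]$ (so $w\in R$), and put
$$K=R\cup\{v:\ v\text{ is the end of a reachable state}\}.$$

**Example 1.** Let $H$ have vertices $a,m_1,m_2,b$ and arcs $am_1,\ am_2,\ m_1b,\ m_2b,\ ba$. Take $F$ to be the cycle $a\,m_1\,b\,a$, with $w=m_2$ and $L=\emptyset$. The only arc leaving $m_2$ is $m_2b$, so the only initial state has the trail $m_2\,b\,a\,m_1\,b$, with end $b$.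

The only arc leaving $b$ is $ba$, which is already used, so no extension exists. Retraction along $m_1b$ leaves the trail $m_2\,b\,a\,m_1$, which still visits everything: it is allowed, and the new end is $m_1$. Retraction along $m_2b$ is not allowed, because then no arc leaves $m_2$.

From the state with end $m_1$, the extension $m_1b$ leads back to the initial state, and retraction along $am_1$ is not allowed because $m_1$ would be lost. So $K=\{m_2,b,m_1\}$. Exactly one arc of $H$ leaves $K$, namely $ba$.

What is this for? Suppose $F$ visits as many vertices as a closed trail can. Then no closed trail visits all of $X\cup\{w\}$, so a trail as above can never be closed up at $w$. The proof shows that the set $K$ of places where such trails can end is then a vertex set with very few leaving arcs. If $H$ came from a highly connected digraph by deleting few arcs, such a set cannot exist.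

## 2. Semicomplete digraphs and spanning eulerian subdigraphs

**Definition (semicomplete).** A digraph $D=(V,A)$ is *semicomplete* if it has no loops and no multiple arcs and, for every pair of distinct vertices $u,v$, at least one of $uv,vu$ is in $A$.

Tournaments are semicomplete, and so is the *complete digraph*, which has both arcs between any two vertices.

**Definition (cuts and arc-strong connectivity).** For $K\subseteq V$ let $\delta^+(K)$ and $\delta^-(K)$ be the sets of arcs leaving and entering $K$, and let $d^\pm(K)=|\delta^\pm(K)|$. Call $K$ *nontrivial* if $\emptyset\neq K\neq V$. The *arc-strong connectivity* $\lambda(D)$ is the minimum number of arcs whose removal leaves a digraph that is not strongly connected.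

We use throughout that $\lambda(D)$ is the minimum of $d^+(S)$ over nontrivial $S$. Indeed, deleting $\delta^+(S)$ destroys strong connectivity. Conversely, if $D-B$ is not strong, some $v$ is not reachable from some $u$ in $D-B$. Let $S$ be the set of vertices reachable from $u$ in $D-B$. Then $S$ is nontrivial and $\delta^+(S)\subseteq B$. For instance, the complete digraph on $n$ vertices has $d^+(S)=s(n-s)\ge n-1$ when $1\le |S|=s\le n-1$, so its arc-strong connectivity is $n-1$.

**Definition (spanning eulerian subdigraph).** A *spanning eulerian subdigraph* of $D$ is a connected subdigraph $D'=(V,A'')$, $A''\subseteq A$, containing all vertices, with $d^+_{D'}(v)=d^-_{D'}(v)$ for every $v$. A digraph that has one is *supereulerian*.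

By Euler's theorem, connected eulerian subdigraphs (connected and balanced at each vertex) are exactly the subdigraphs formed by closed trails. Moreover, for any vertex $a$ of such a subdigraph its arcs can be ordered as a closed trail from $a$ to $a$. By rotating the cyclic order, we may also prescribe which arc into $a$ comes last. So "supereulerian" means that some closed trail visits every vertex. In particular a supereulerian digraph is strong.

For example, delete both arcs between $a$ and $b$ from the complete digraph on $\{a,b,c\}$. The result has the spanning closed trail $a\,c\,b\,c\,a$ but no Hamiltonian cycle. The digraph of Example 1 is strong but not supereulerian: $m_1$ and $m_2$ would both have to be entered from $a$, so two arcs would leave $a$, while only $ba$ enters $a$.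

**Conjecture (Bang-Jensen, Havet, Yeo).** Let $k\ge1$ be an integer. Every semicomplete digraph $D=(V,A)$ with $\lambda(D)\ge k+1$ satisfies the following: for every $A'\subseteq A$ with $|A'|=k$, the digraph $D-A'$ has a spanning eulerian subdigraph.

The problem is taken from "Open problems on digraphs" by Jørgen Bang-Jensen (https://project.inria.fr/anrdigraphs/files/2023/05/SeteMay30.pdf). A result of Bang-Jensen, Déprés and Yeo gives the conclusion when $\lambda(D)\ge\lceil\frac{6k+1}{5}\rceil$. For $1\le k\le 4$ this number equals $k+1$; for $k=5$ it is $7$, while the conjecture asks for $6$. We prove that the conjecture is true.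

## 3. Hamiltonian cycles: enough for $k=0$, not for $k=1$

For $k=0$ nothing is deleted, and the claim is that a strong semicomplete digraph has a spanning closed trail. By Camion's theorem it even has a Hamiltonian cycle.

A first try for $k\geq 1$ is to keep looking for a Hamiltonian cycle. In the smallest case this works: let $D$ be the complete digraph on $\{a,b,c\}$, with $\lambda(D)=2$ and $k=1$. Deleting any one arc, say $ab$, leaves the Hamiltonian cycle $a\,c\,b\,a$. But the plan already fails for $k=1$.

**Example 2.** Let $R_1=\{a_1,a_2,a_3\}$ and $R_2=\{b_1,b_2,b_3\}$ be complete digraphs, and add three vertices $m_1,m_2,c$. Add all arcs $R_1\to R_2$, $R_1\to\{m_1,m_2\}$, $\{m_1,m_2\}\to R_2$, $R_2\to c$, $c\to R_1$, the arcs $m_1c$ and $m_2c$, and the arc $m_1m_2$. The resulting digraph $D$ is semicomplete.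

We check $\lambda(D)\ge2$. Let $S$ be nontrivial.

- If $S$ splits $R_1$ or $R_2$, at least $2$ arcs leave $S$ inside that complete digraph.
- If $R_1\subseteq S$ and $R_2\cap S=\emptyset$, then $9$ arcs go from $R_1$ to $R_2$.
- If $R_1\cup R_2\subseteq S$, a missing $m_i$ receives $3$ arcs from $R_1$, and a missing $c$ receives $3$ arcs from $R_2$.
- If $S$ avoids $R_1\cup R_2$, then $3$ arcs go from $c\in S$ to $R_1$, or from some $m_i\in S$ to $R_2$.
- If $R_2\subseteq S$ and $R_1\cap S=\emptyset$, there are $3$ arcs $c\to R_1$ leaving $S$ if $c\in S$, and $3$ arcs $R_2\to c$ leaving $S$ if $c\notin S$.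

Now delete the single arc $m_1m_2$. In $H=D-m_1m_2$ all arcs into $m_1$ and $m_2$ come from $R_1$, and all arcs entering $R_1$ come from $c$. On a Hamiltonian cycle, the segment from $m_1$ to $m_2$ must enter $R_1$, so it passes through $c$; so does the segment from $m_2$ to $m_1$. That uses $c$ twice, so $H$ has no Hamiltonian cycle. But
$$a_1\ m_1\ b_1\ c\ a_2\ a_3\ m_2\ b_2\ b_3\ c\ a_1$$
is a closed trail visiting all nine vertices.

So vertices must be allowed to repeat, and we work with trails.

## 4. A cut inequality, and how it settles the conjecture

For $w\in K\subseteq V$ let $n_K(w)$ be the number of vertices $y\in K\setminus\{w\}$ such that neither $wy$ nor $yw$ is an arc of $H$. In Example 1, with $K=\{m_2,b,m_1\}$ and $w=m_2$, we have $n_K(w)=1$, because $m_1$ is not adjacent to $m_2$ and $b$ is.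

**Theorem 1.** Let $H$ be a strong digraph and let $L\subseteq A(H)$ (possibly $L=\emptyset$) be contained in some closed trail of $H$. If $H$ has no spanning eulerian subdigraph containing $L$, then there are a nontrivial $K\subset V$ and $w\in K$ with
$$d_H^+(K)\le n_K(w)+|L\cap\delta_H^-(K)|.$$

In Example 1 the set $K$ computed there gives $1\le 1$.

**Theorem 2 (the conjecture holds).** Let $k\ge0$, let $D=(V,A)$ be semicomplete with $\lambda(D)\ge k+1$, and let $A'\subseteq A$ with $|A'|\le k$. Then $D-A'$ has a spanning eulerian subdigraph.

**Proof of Theorem 2 from Theorem 1.** The point is that a deleted arc is charged once: if it lies inside $K$, it does not leave $K$. The digraph $H=D-A'$ is strong, because $|A'|\le k<\lambda(D)$. Suppose it has no spanning eulerian subdigraph. Theorem 1 with $L=\emptyset$ gives a nontrivial $K$ and $w\in K$ with $d_H^+(K)\le n_K(w)$.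

For each of the $n_K(w)$ vertices $y\in K$ not adjacent to $w$ in $H$, semicompleteness of $D$ gives an arc of $A'$ joining $w$ and $y$. These arcs are distinct, since they have distinct ends $y$, and both their ends lie in $K$. Hence at most $k-n_K(w)$ arcs of $A'$ leave $K$, and
$$d_D^+(K)\le d_H^+(K)+\bigl(k-n_K(w)\bigr)\le k.$$
So $\lambda(D)\le k$, a contradiction. $\blacksquare$

The bound $k+1$ is best possible for every $D$. If $\lambda(D)\le k$, let $A'$ be a minimum arc-cut, which has at most $k$ arcs. If exactly $k$ deleted arcs are wanted and $|A|\ge k$, add further arcs to $A'$. Then $D-A'$ is not strong, so it has no spanning eulerian subdigraph.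

Everything now rests on Theorem 1.

## 5. Extensions alone do not control the cut

A natural way to prove Theorem 1 is to start with a closed trail $F$ that misses $w$, enter it from $w$, run around it, and go on along unused arcs for as long as possible, hoping to return to $w$. In our language this uses extensions only. Let $K_0$ be $R$ together with the ends obtained in this way.

We will see in Step 3 that every arc leaving the full set $K$ belongs to $F$, and the argument uses only initial states and extensions to produce new ends, so it works for $K_0$ too. Since $F$ is balanced, the number of arcs leaving $K_0$ then equals the number of arcs of $F$ *entering* $K_0$. Here the approach stops: nothing limits how many arcs of $F$ enter a given vertex of $K_0$ from outside.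

**Example 3.** Let $H$ have vertices $v,p,q,w$ and arcs $vp,pv,vq,qv,wv,pw$. It is strong. Let $F$ be the closed trail $v\,p\,v\,q\,v$, which misses $w$, and let $L=\emptyset$. The only initial state has arc set $\{wv\}\cup A(F)$ and end $v$. Both arcs out of $v$ are used, so no extension exists, and $K_0=\{w,v\}$. Two arcs of $F$ enter $K_0$, both at $v$, and correspondingly $d^+(K_0)=2$, while $n_{K_0}(w)=0$. So this set does not give the inequality.

Yet $w\,v\,q\,v\,p\,w$ is a spanning closed trail. It is found by one retraction: order the trail as $w\,v\,q\,v\,p\,v$ and drop its last arc $pv$, so that the end becomes $p$, from where the arc $pw$ closes the trail.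

Retraction is thus what deals with $F$-arcs entering $K$: if an $F$-arc $uv$ with $v\in K$ can be dropped at the end of the trail, then $u$ belongs to $K$ as well. Step 2 below says that at each vertex at most one arc resists.

## 6. Proof of Theorem 1: the possible ends form a small cut

**Setting.** Since $L$ lies in a closed trail (a single vertex, if $L=\emptyset$), there are connected eulerian subdigraphs of $H$ containing $L$. Choose one, $F$, with the maximum number of vertices. Put $X=V(F)\ne\emptyset$ and $W=V\setminus X$. By assumption $W\neq\emptyset$. Since $H$ is strong, some arc goes from $X$ to $W$; fix $u_0\in X$ and $w\in W$ with $u_0w\in A(H)$. States, moves, $R$ and $K$ are those of Section 1 for this $H,F,w,L$. By the maximality of $|X|$: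

$$\text{No closed trail of } H \text{ contains } L \text{ and visits all vertices of } X\cup\{w\}. \tag{1}$$

**Step 1: the condition "the new end is not $w$" never has to be checked.** Let $(T,v)$ be a state. If $vw\in A(H)\setminus T$, then $T\cup\{vw\}$ is the arc set of a closed trail that contains $L$ and visits all of $X\cup\{w\}$, contradicting (1). So for every arc $vx\in A(H)\setminus T$ we have $x\ne w$, and the extension is available. Likewise, let $uv\in T\setminus L$ be such that $T\setminus\{uv\}$ is the arc set of a trail from $w$ to $u$ visiting all of $X\cup\{w\}$. This trail contains $L$, so $u\neq w$ by (1), and the retraction is allowed.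

**Step 2: at the end of a trail, at most one arc resists retraction.** We claim:

$$\text{If } (T,v) \text{ is a state, retraction is allowed along all arcs } uv\in T\setminus L \text{ entering } v, \text{ except at most one.} \tag{2}$$

Order $T$ as a trail from $w$ to $v$. Since $v\neq w$, the trail first arrives at $v$ through some arc $e_1$. What follows is a sequence of closed trails $C_1,\dots,C_r$ ($r\ge0$), each starting and ending at $v$ and not visiting $v$ in between. The arcs of $T$ entering $v$ are therefore $e_1$ and the last arcs of $C_1,\dots,C_r$.

The $C_j$ may be traversed in any order, so we may put a given $C_j$ last. Let $uv$ be its last arc, and suppose $uv\notin L$. Deleting $uv$ leaves a trail from $w$ to $u$ with arc set $T\setminus\{uv\}\supseteq L$. It visits the same vertices as before, because $v$ is still visited at the first arrival. By Step 1 the retraction is allowed. So only $e_1$ can fail. This proves (2).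

**Step 3: every arc leaving $K$ is an arc of $F$.** We claim:

$$\text{If } v\in K \text{ and } vx\in A(H)\setminus A(F), \text{ then } x\in K. \tag{3}$$

*Case $v\in R$.* If $x\in W$, then $x\in R\subseteq K$. If $x\in X$, take a path in $H[W]$ from $w$ to $v$ and add $vx$. This is a path $P$ as required for an initial state, with end $x$, so $x\in K$.

*Case $v\notin R$.* Then $v$ is the end of a reachable state $(T,v)$. If $vx\notin T$, extension gives a reachable state with end $x$, so $x\in K$. Now suppose $vx\in T$, and let $(A(P)\cup A(F),a)$ be the initial state from which $(T,v)$ was obtained. The tails of the arcs of $P$ all lie in $R$, so $vx\notin A(P)$, and $vx\notin A(F)$ by assumption. So $vx$ was not there at the beginning; it was added at some step. Only extensions add arcs, and the extension that adds $vx$ produces a reachable state with end $x$. So $x\in K$.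

This proves (3). In both cases the history of the trail does the work: an arc $vx$ that was added at some time certifies that $x$ was once an end.

**Step 4: few arcs of $F$ enter any one vertex of $K$ from outside.** Since $R\subseteq W$, every $v\in K\cap X$ is the end of a reachable state. We claim:

$$\text{For each } v\in K\cap X, \text{ at most one arc } uv\in A(F)\setminus L \text{ has } u\notin K. \tag{4}$$

Fix a reachable state $(T,v)$, and let $uv\in A(F)\setminus L$ with $u\notin K$. Suppose $uv\notin T$. This arc belongs to the initial state, which contains $A(F)$, so it was removed at some step. Only retractions remove arcs, and the one removing $uv$ produces a reachable state with end $u$. Then $u\in K$, a contradiction. So $uv\in T$. Moreover, retraction along $uv$ from $(T,v)$ is not allowed, since otherwise $u\in K$. By (2) at most one arc has this property, for the fixed state $(T,v)$. This proves (4).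

Let $Y$ be the set of $v\in K\cap X$ for which some arc $uv\in A(F)\setminus L$ has $u\notin K$. Every arc of $F$ entering $K$ has its head in $K\cap X$. If it is not in $L$, its head is in $Y$, and by (4) each vertex of $Y$ is the head of only one such arc. Hence
$$|A(F)\cap\delta^-(K)|\le|Y|+|L\cap\delta^-(K)|. \tag{5}$$

**Step 5: no vertex of $K\cap X$ has an arc to $w$.** This gives one half of the non-adjacency of $w$ and $Y$, and also shows $K\ne V$. We claim:

$$\text{If } v\in K\cap X, \text{ then } vw\notin A(H). \tag{6}$$

Let $(T,v)$ be a reachable state and suppose $vw\in A(H)$. If $vw\notin T$, then $T\cup\{vw\}$ is a closed trail contradicting (1). So $vw\in T$. This arc is not in $F$, since $w\notin X$, and it is not in the path $P$ of the initial state, since $P$ starts at $w$. So it was added by an extension whose resulting state has end $w$, which is impossible because ends of states differ from $w$. This proves (6).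

**Step 6: $w$ has no arc to a vertex of $Y$.** This is the other half. We claim:

$$\text{If } y\in Y, \text{ then } wy\notin A(H). \tag{7}$$

Suppose $wy\in A(H)$. Then $(\{wy\}\cup A(F),y)$ is an initial state, with $P$ the single arc $wy$. Let $uy\in A(F)\setminus L$ be arbitrary. Order $F$ as a closed trail from $y$ to $y$ whose last arc is $uy$. Then $(\{wy\}\cup A(F))\setminus\{uy\}$ is the arc set of a trail from $w$ to $u$: first $wy$, then $F$ up to its last-but-one vertex. It visits all of $X\cup\{w\}$, as $y$ is visited right after $w$. So retraction along $uy$ is allowed, and $u\in K$. As $uy$ was arbitrary, no arc of $A(F)\setminus L$ enters $y$ from outside $K$; that is, $y\notin Y$, a contradiction. This proves (7). The reason is that, when we jump from $w$ directly to $y$, the one arc at $y$ that may resist is $wy$ itself, and $wy$ is not an arc of $F$.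

**Step 7: counting.** Let $y\in Y$. Then $y\in K\setminus\{w\}$, since $Y\subseteq X$, and by (6) and (7) neither $yw$ nor $wy$ is an arc. Hence $|Y|\le n_K(w)$.

The set $K$ is nontrivial: $w\in K$, and $u_0\notin K$ by (6), because $u_0\in X$ and $u_0w\in A(H)$.

Finally, by (3) all arcs leaving $K$ belong to $F$. Summing $d_F^+(v)-d_F^-(v)=0$ over $v\in K\cap X$, the $F$-arcs inside $K$ cancel, so as many arcs of $F$ leave $K$ as enter it. With (5),
$$d_H^+(K)=|A(F)\cap\delta^+(K)|=|A(F)\cap\delta^-(K)|\le|Y|+|L\cap\delta^-(K)|\le n_K(w)+|L\cap\delta^-(K)|.\qquad\blacksquare$$

In Example 1, where $X=\{a,m_1,b\}$ and $w=m_2$, we have $Y=\{m_1\}$: the $F$-arc $am_1$ enters $K$ and resists retraction, and $m_1$ is indeed not adjacent to $m_2$.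

## 7. Arbitrary digraphs with few non-neighbors

Semicompleteness entered only through the proof of Theorem 2. Theorem 1 itself gives a condition for all digraphs. A *non-neighbor* of $v$ is a vertex $y\ne v$ with neither $vy$ nor $yv$ an arc.

**Theorem 3.** Let $H$ be a digraph with $d_H^+(K)>n_K(w)$ for every nontrivial $K$ and every $w\in K$. Then $H$ is supereulerian. In particular, if every vertex of $H$ has at most $\lambda(H)-1$ non-neighbors, then $H$ is supereulerian. Here $\lambda(H)-1$ cannot be replaced by $\lambda(H)$.

**Proof.** The condition gives $d_H^+(K)\ge1$ for all nontrivial $K$, so $H$ is strong. If $H$ were not supereulerian, Theorem 1 with $L=\emptyset$ would give $K$ and $w\in K$ with $d^+_H(K)\le n_K(w)$, against the hypothesis.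

For the second statement, $d_H^+(K)\ge\lambda(H)>\lambda(H)-1\ge n_K(w)$ for every nontrivial $K$ and $w\in K$. (If $\lambda(H)=0$, the hypothesis cannot hold.)

**Sharpness.** Let $\Delta\ge1$ and $N\ge\Delta+2$. Let $R_1,R_2$ be complete digraphs on $N$ vertices and $M$ an independent set of $\Delta+1$ vertices. Add all arcs $R_1\to M$, $M\to R_2$, $R_1\to R_2$, and a matching of $\Delta$ arcs from $R_2$ to $R_1$. Each $m\in M$ has $\Delta$ non-neighbors, namely the rest of $M$, and all other vertices have none.

We show $\lambda=\Delta$. The only arcs leaving $R_2$ are the $\Delta$ matching arcs, so $d^+(R_2)=\Delta$. Now let $S$ be nontrivial. Each of $R_1,R_2$ is split by $S$, contained in $S$ or disjoint from $S$, so the following cases cover everything.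

- If $S$ splits $R_1$ or $R_2$, then $d^+(S)\ge N-1\ge\Delta$, from the arcs inside that complete digraph.
- If $R_1\subseteq S$ and $R_2\cap S=\emptyset$, then $d^+(S)\ge N^2$.
- If $R_1\cup R_2\subseteq S$, some $m\in M\setminus S$ receives $N$ arcs from $R_1\subseteq S$.
- If $S\subseteq M$, then each $m\in S$ sends $N$ arcs to $R_2$, so $d^+(S)\ge N$.
- If $R_2\subseteq S$ and $R_1\cap S=\emptyset$, the matching gives $d^+(S)\ge\Delta$.

A spanning eulerian subdigraph has at least one arc into each $m\in M$, since it is connected, spanning and balanced. All arcs into $M$ come from $R_1$, so it would use at least $|M|=\Delta+1$ arcs leaving $R_1$. By balance it would use at least $\Delta+1$ arcs entering $R_1$, but only $\Delta$ arcs enter $R_1$. So this digraph is not supereulerian, although every vertex has at most $\Delta=\lambda$ non-neighbors. $\blacksquare$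

## 8. Prescribed arcs and spanning $(x,y)$-trails

Here the set $L$ earns its place.

**Theorem 4.** Let $D=(V,A)$ be semicomplete, $A'\subseteq A$ with $|A'|\le k$, and $H=D-A'$.

1. If $L$ is the arc set of a trail of $H$ with $\ell$ arcs and $\lambda(D)\ge k+\ell+1$, then $H$ has a spanning eulerian subdigraph containing $L$. In particular, if $\lambda(D)\ge k+2$, every arc of $H$ lies in a spanning eulerian subdigraph of $H$.
2. If $\lambda(D)\ge k+2$, then $H$ has a spanning $(x,y)$-trail for all distinct $x,y\in V$.

For every $k\ge0$ the bound $k+2$ is best possible in both the single-arc case of part 1 and part 2.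

**The common estimate.** As in the proof of Theorem 2, for every nontrivial $K$ and $w\in K$ there are $n_K(w)$ distinct arcs of $A'$ with both ends in $K$, joining $w$ to its non-neighbors in $K$. So at most $k-n_K(w)$ arcs of $A'$ leave $K$. Since $d_D^+(K)\ge\lambda(D)$,
$$d_H^+(K)\ge\lambda(D)-k+n_K(w). \tag{8}$$

**Proof of part 1.** To apply Theorem 1 we first put $L$ in a closed trail. The digraph $H-L$ arises from $D$ by deleting at most $k+\ell<\lambda(D)$ arcs, so it is strong. It contains a path from the end of the given trail to its start, and this path uses no arc of $L$. Together they form a closed trail of $H$ containing $L$. Also $H$ is strong, as $k<\lambda(D)$. If the conclusion failed, Theorem 1 would give a nontrivial $K$ and $w\in K$ with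
$$d_H^+(K)\le n_K(w)+|L\cap\delta_H^-(K)|\le n_K(w)+\ell,$$
whereas (8) gives $d_H^+(K)\ge n_K(w)+\ell+1$, a contradiction. The last sentence of part 1 is the case $\ell=1$.

**Proof of part 2.** We turn an $(x,y)$-trail into a closed trail by adding an arc. Let $H^+$ be $H$ plus a new arc $\hat e=yx$, parallel to an existing arc if $yx\in A(H)$; this is why Theorem 1 allows parallel arcs. The digraph $H$ is strong, so a path from $x$ to $y$ in $H$ together with $\hat e$ is a cycle of $H^+$ through $\hat e$, and $H^+$ is strong.

Suppose $H^+$ has no spanning eulerian subdigraph containing $\hat e$. Theorem 1, applied to $H^+$ and $L=\{\hat e\}$, gives $K$ and $w\in K$ with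
$$d_H^+(K)\le d_{H^+}^+(K)\le n_K(w)+1.$$
Theorem 1 counts $n_K(w)$ in $H^+$. Non-adjacency in $H^+$ implies non-adjacency in $H$, so the count in $H$ is at least as large, and the inequality holds with $n_K(w)$ computed in $H$. But (8) gives $d_H^+(K)\ge n_K(w)+2$, a contradiction.

So there is a spanning eulerian subdigraph of $H^+$ containing $\hat e$. Order it as a closed trail beginning with $\hat e=yx$. Deleting $\hat e$ leaves a trail of $H$ from $x$ to $y$ that visits all vertices.

**Sharpness.** We give, for every $k\ge0$, a $D$ with $\lambda(D)=k+1$ for which both conclusions fail. Use the construction from Theorem 3 with $M=\{m\}$, a matching of $k+1$ back arcs from $R_2$ to $R_1$, and $N=k+3$. Since $M$ is a single vertex, $D$ is semicomplete. The case check of Theorem 3 applies: $d^+(R_2)=k+1$, and in the five cases $d^+(S)$ is at least $N-1=k+2$, $N^2$, $N$, $N$ and $k+1$. So $\lambda(D)=k+1$. Let $A'$ consist of $k$ of the back arcs. In $H=D-A'$ exactly one arc enters $R_1$, and all arcs into $m$ come from $R_1$.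

Consider a spanning eulerian subdigraph of $H$. It has at least one arc into $m$, and that arc leaves $R_1$. By balance, it has as many arcs leaving $R_1$ as entering, hence at most one. So exactly one of its arcs leaves $R_1$, and that arc goes to $m$. Therefore no arc $R_1\to R_2$ lies in a spanning eulerian subdigraph of $H$.

Now let $x\in R_2$ and $y\in R_1$. An $(x,y)$-trail of $H$ starts outside $R_1$ and ends in $R_1$, so it enters $R_1$ exactly once more often than it leaves. It can enter at most once, so it enters exactly once and never leaves $R_1$. Since $x\neq m$ and all arcs into $m$ leave $R_1$, the trail never visits $m$. So $H$ has no spanning $(x,y)$-trail. $\blacksquare$
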